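# Monomial characters away from $p$-power degree, and solvability

All groups are finite. For a group $G$, $\operatorname{Irr}(G)$ is the set of its complex irreducible characters and $\operatorname{Lin}(G)$ the set of its linear characters (those of degree $1$). If $H\le G$ and $\lambda$ is a character of $H$, then $\lambda^G$ is the induced character; if $\chi$ is a character of $G$, then $\chi_H$ is its restriction. We write $H^g=g^{-1}Hg$, and $\lambda^g$ is the character of $H^g$ with $\lambda^g(h^g)=\lambda(h)$.

## 1. Primes not dividing $|G|$: Taketa's argument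

**Definition.** A character $\chi\in\operatorname{Irr}(G)$ is *monomial* if $\chi=\lambda^G$ for some $H\le G$ and some $\lambda\in\operatorname{Lin}(H)$.

Linear characters are monomial (take $H=G$). The character of degree $2$ of $S_3$ is $\lambda^{S_3}$ with $\lambda$ a nontrivial linear character of $A_3$.

Fix a prime $p$. In these notes "power of $p$" includes $p^0=1$. Suppose we know that every $\chi\in\operatorname{Irr}(G)$ whose degree is *not* a power of $p$ is monomial, and we know nothing about the characters of $p$-power degree. Must $G$ be solvable? The question comes from "Generalizations of M-Groups" (http://www.ams.org/proc/1995-123-11/S0002-9939-1995-1307496-X/S0002-9939-1995-1307496-X.pdf), where a positive answer is stated as a conjecture. We shall prove that the answer is yes.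

We start where it is easy. One formula is used throughout: for $\lambda\in\operatorname{Lin}(H)$,
$$\ker(\lambda^G)=\bigcap_{g\in G}(\ker\lambda)^g. \tag{1}$$
Indeed $\lambda^G(x)$ is a sum of $|G:H|$ terms, one for each coset of $H$, each equal to $0$ or to a root of unity $\lambda(gxg^{-1})$. It equals $|G:H|$ exactly when every conjugate of $x$ lies in $H$ and has $\lambda$-value $1$.

**Proposition 1.** Suppose $p\nmid|G|$ and every $\chi\in\operatorname{Irr}(G)$ with $\chi(1)$ not a power of $p$ is monomial. Then $G$ is solvable.

*Proof.* Degrees divide $|G|$, so the only degree that is a power of $p$ is $1$, and linear characters are monomial anyway. Thus every irreducible character of $G$ is monomial. We show that such a group is solvable (Taketa's theorem). Take a nonsolvable $G$ of least order with all irreducible characters monomial.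

The property passes to quotients: if $\chi=\lambda^G$ and $M\trianglelefteq G$ lies in $\ker\chi$, then by (1) $M\le\ker\lambda\le H$, so $\chi$ as a character of $G/M$ is induced from $\lambda$ viewed on $H/M$. Let $M$ be a minimal normal subgroup of $G$. Then $G/M$ is solvable, so $M$ is not solvable, and $M=M'$ by minimality.

Choose $\chi\in\operatorname{Irr}(G)$ of smallest degree subject to $M\not\le\ker\chi$; such $\chi$ exist because the kernels of all irreducible characters intersect trivially. Since $M=M'\le G'$ lies in the kernel of every linear character, $\chi(1)>1$. Write $\chi=\lambda^G$ with $\lambda\in\operatorname{Lin}(H)$. The permutation character $1_H^G$ is $1_G$ plus a character of degree $|G:H|-1=\chi(1)-1$, so all its constituents have degree less than $\chi(1)$. By the choice of $\chi$ they all contain $M$ in their kernel. Hence $M\le\ker(1_H^G)\le H$. But then $M=M'\le H'\le\ker\lambda$, and since $M$ is normal, (1) gives $M\le\ker\chi$: a contradiction. $\square$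

What changes when $p$ divides $|G|$? We may only choose $\chi$ among the characters promised to be monomial. The small constituents of $1_H^G$ then need not have $M$ in their kernel; they may merely have $p$-power degree. This can happen: for $A_4\le A_5$ we have $1_{A_4}^{A_5}=1+\chi_4$, where $\chi_4$ has degree $4$. If $p=2$, all constituents have $2$-power degree, and the argument stops exactly at the line "hence $M\le\ker(1_H^G)$".

## 2. The theorems, tested on $A_5$ and $S_5$

**Theorem A.** Let $p$ be a prime. If every $\chi\in\operatorname{Irr}(G)$ with $\chi(1)$ not a power of $p$ is monomial, then $G$ is solvable.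

Restricted to a normal subgroup $N$, an irreducible character $\chi$ of $G$ has irreducible constituents that are all conjugate in $G$, so of one common degree (Clifford). It is this degree that behaves well under induction on $|G|$, and it leads to the statement that we prove.

**Theorem B.** Let $p$ be a prime and $N\trianglelefteq G$. Suppose that every $\chi\in\operatorname{Irr}(G)$ for which the irreducible constituents of $\chi_N$ have degree not a power of $p$ is monomial. Then $N$ is solvable.

Theorem A is the case $N=G$. Read contrapositively, Theorem B says: if $N\trianglelefteq G$ is nonsolvable, then for every prime $p$ there is a nonmonomial $\chi\in\operatorname{Irr}(G)$ such that the constituents of $\chi_N$ have degree not a power of $p$. In particular, every nonsolvable $G$ has, for every prime $p$, a nonmonomial irreducible character whose degree is not a power of $p$.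

The proof uses the classification of finite simple groups (CFSG).

**The group $A_5$.** Its character table is
$$\begin{array}{c|ccccc} \text{order of element}&1&2&3&5&5\\ \text{class size}&1&15&20&12&12\\\hline \chi_1&1&1&1&1&1\\ \chi_3&3&-1&0&\frac{1+\sqrt5}2&\frac{1-\sqrt5}2\\ \chi_3'&3&-1&0&\frac{1-\sqrt5}2&\frac{1+\sqrt5}2\\ \chi_4&4&0&1&-1&-1\\ \chi_5&5&1&-1&0&0\end{array}$$
A monomial character of degree $3$ would need a subgroup of order $20$. Such a subgroup would have a normal Sylow $5$-subgroup, while the normalizer of a Sylow $5$-subgroup in $A_5$ has order $10$. So $\chi_3,\chi_3'$ are not monomial. Degree $4$ would need a subgroup of order $15$, which is cyclic, and there is no element of order $15$; so $\chi_4$ is not monomial. But $\chi_5$ is: let $\lambda\in\operatorname{Lin}(A_4)$ have order $3$. Then $\lambda^{A_5}$ takes the values $5,1,-1,0,0$ (at an element of order $3$ the value is $\frac{3}{12}(4\omega+4\omega^2)=-1$, where $\omega=e^{2\pi i/3}$), and its norm is $\frac{25+15+20}{60}=1$. The hypothesis of Theorem A thus fails for every $p$: for $p\neq3$ because of $\chi_3$,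 for $p=3$ because of $\chi_4$.

The same group shows that one prime cannot be replaced by two: every $\chi\in\operatorname{Irr}(A_5)$ with $\chi(1)$ neither a power of $2$ nor a power of $3$ is monomial.

**The group $S_5$.** The degrees are $1,1,4,4,5,5,6$. Let $H$ be the normalizer of a Sylow $5$-subgroup, $|H|=20$, and let $\lambda\in\operatorname{Lin}(H)$ have order $4$. Since $HA_5=S_5$ and $H\cap A_5=D_{10}$ (the dihedral group of order $10$), $(\lambda^{S_5})_{A_5}=\operatorname{sgn}^{A_5}$, where $\operatorname{sgn}$ is the nontrivial linear character of $D_{10}$. Its values are $6,-2,0,1,1$, so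
$$\operatorname{sgn}^{A_5}=\chi_3+\chi_3'. \tag{2}$$
These two characters are interchanged by $S_5$, so $\lambda^{S_5}$ is irreducible of degree $6$. Hence every $\chi\in\operatorname{Irr}(S_5)$ whose degree is neither a power of $2$ nor a power of $5$ is monomial, and so is every $\chi$ of non-prime-power degree, although $S_5$ is not solvable. So "not a power of $p$" in Theorem A cannot be weakened to "not a prime power".

The characters of degree $5$, on the other hand, ceased to be monomial. Suppose $\chi_5$ has an extension $\lambda^{S_5}$ with $\lambda\in \operatorname{Lin}(H)$, $|H|=24$. Then $|H\cap A_5|=12$. A group of order $12$ without elements of order $6$ is isomorphic to $A_4$, so $H\cap A_5\cong A_4$. Its normal Klein four-group moves exactly four points, so $H$ fixes the fifth and $H\cong S_4$. A linear character of $S_4$ is trivial on $A_4$, so $(\lambda^{S_5})_{A_5}$ is a sum of characters of the form $1_{A_4}^{A_5}$ and contains $1$, which is absurd. Nor is a character of degree $4$ monomial: a subgroup of order $30$ would meet $A_5$ in a group of order $15$ or $30$, and the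 latter would have index $2$ in $A_5$. So the hypothesis fails for $S_5$ as well: at $p=2$ because of degree $5$, at the other primes because of degree $4$.

Here is the tension that the last step of the proof will exploit. Without outer automorphisms the degree $3$ characters of $A_5$ obstruct; with them, degree $5$ does. The example also shows that a monomial character of a big group need not have monomial constituents on a simple normal subgroup.

## 3. A minimal counterexample and its minimal normal subgroup

We use the following standard facts.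

* **Mackey.** $(\lambda^G)_M=\sum_g\bigl((\lambda^g)_{H^g\cap M}\bigr)^M$, with $g$ running over representatives of the double cosets $HgM$; any given $g$ may be among the representatives.
* **Induced values.** For $K\le S$ and $\mu\in\operatorname{Lin}(K)$: $\mu^S(g)=\frac{|C_S(g)|}{|K|}\sum_{k\in K\cap g^S}\mu(k)$. So $|\mu^S(g)|\le 1_K^S(g)$, and $\mu^S(g)\ne0$ forces $g$ to be conjugate into $K$.
* **Congruence.** If $z$ is an $\ell$-element, $\ell$ prime, then $\theta(z)\equiv\theta(1)$ modulo every prime ideal above $\ell$ in the ring of algebraic integers, since roots of unity of $\ell$-power order are $\equiv1$.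
* **Burnside.** If $\psi\in\operatorname{Irr}(S)$ and $|x^S|$ is prime to $\psi(1)$, then $\psi(x)=0$ or $|\psi(x)|=\psi(1)$. The elements with $|\psi(x)|=\psi(1)$ form a normal subgroup $Z(\psi)$.
* **Thompson.** If $p$ divides every nonlinear irreducible degree of $X$, then $X$ has a normal $p$-complement.

**Step 1: quotients.** This step makes induction possible. Let $M\trianglelefteq G$, $M\le N$. If $(G,N)$ satisfies the hypothesis of Theorem B, so does $(G/M,N/M)$: a character of $G/M$ to be treated is inflated to $G$, its $N$-constituents have the same degrees, so it is $\lambda^G$ with $M\le\ker\lambda^G\le\ker\lambda\le H$ by (1), and it is induced from $H/M$.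

**Step 2: the group $M$.** This step produces the simple group to work with. Let $(G,N)$ be a counterexample to Theorem B with $|G|$ minimal, and let $M\le N$ be a minimal normal subgroup of $G$. By Step 1 and minimality, $N/M$ is solvable, so $M$ is not. Hence
$$M=S_1\times\dots\times S_k,\qquad S_i\cong S\text{ nonabelian simple},$$
with $G$ permuting the $S_i$ transitively, and $\operatorname{Aut}(M)=\operatorname{Aut}(S)\wr S_k$.

**Step 3: hypothesis relative to $M$.** This step replaces $N$ by $M$. If $\chi$ lies over $\psi\in\operatorname{Irr}(N)$ and $\psi$ over $\vartheta\in\operatorname{Irr}(M)$, then by Clifford $\vartheta(1)$ divides $\psi(1)$. Divisors of powers of $p$ are powers of $p$. So: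

> $(*)$ Every $\chi\in\operatorname{Irr}(G)$ whose $M$-constituents have degree not a power of $p$ is monomial.

From here on $G,M,S,p$ are fixed, and only $(*)$ is used.

## 4. Weakly monomial characters of the simple factor

**Definition.** $\theta\in\operatorname{Irr}(S)$ is *weakly monomial* (via $(K,\mu)$) if there are $K\le S$ and $\mu\in\operatorname{Lin}(K)$ such that all irreducible constituents of $\mu^S$ are $\operatorname{Aut}(S)$-conjugate to $\theta$.

Example: by (2), the character $\chi_3$ of $A_5$ is weakly monomial via $(D_{10},\operatorname{sgn})$, but not monomial.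

**Lemma 2.** Every $\theta\in\operatorname{Irr}(S)$ with $\theta(1)$ not a power of $p$ is weakly monomial.

*Proof.* Let $\psi=\theta\times\dots\times\theta\in\operatorname{Irr}(M)$, via fixed isomorphisms $S_i\cong S$. Then $\psi(1)=\theta(1)^k$ is not a power of $p$. Let $\chi\in\operatorname{Irr}(G)$ lie over $\psi$. By $(*)$, $\chi=\lambda^G$ with $\lambda\in\operatorname{Lin}(H)$. By Mackey (the representative $g=1$), $(\lambda_{H\cap M})^M$ is a summand of $\chi_M$, and $(\lambda_{H\cap S_1})^{S_1}$ is a summand of the restriction of $(\lambda_{H\cap M})^M$ to $S_1$. The constituents of $\chi_M$ are $G$-conjugates of $\psi$, so products of $\operatorname{Aut}(S)$-conjugates of $\theta$. Hence all constituents of $\chi_{S_1}$ are $\operatorname{Aut}(S)$-conjugate to $\theta$. Take $K=H\cap S_1$, $\mu=\lambda_K$. $\square$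

**Lemma 3.** Let $1_S\ne\theta\in\operatorname{Irr}(S)$ be weakly monomial via $(K,\mu)$.

1. $\mu\ne1_K$, $K$ is not perfect, $K<S$, and $\theta(1)$ divides $|S:K|$.
2. If $\theta$ is $\operatorname{Aut}(S)$-invariant, then $\mu^S=m\theta$ with $|S:K|=m\theta(1)$, and every $g\in S$ with $\theta(g)\ne0$ is conjugate into $K$.
3. If $\theta$ is $\operatorname{Aut}(S)$-invariant and $\ell\nmid\theta(1)$ is a prime, every $\ell$-element of $S$ is conjugate into $K$.

*Proof.* If $\mu=1_K$, then $1_S$ is a constituent of $\mu^S$, but it is not conjugate to $\theta$. So $K$ has a nontrivial linear character and is not perfect, whereas $S$ is perfect. All constituents of $\mu^S$ have degree $\theta(1)$, which gives the divisibility. Part 2 is the definition together with the formula for induced values. For part 3, $\theta(z)\equiv\theta(1)\not\equiv0$ modulo primes above $\ell$, so $\theta(z)\neq0$. $\square$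

This is the way past the obstruction of Section 1. The choice of $\theta$ is ours, subject only to $\theta(1)$ not being a power of $p$. If we choose it invariant and nonzero on many classes, then $K$ has to meet all these classes while being proper and not perfect.

## 5. What survives of the minimal-degree argument

Taketa's argument still gives something.

**Lemma 4.** There is $K<S$ such that all irreducible constituents of $1_K^S$ have $p$-power degree.

*Proof.* First, $S$ has a nonlinear $\theta$ with $p\nmid\theta(1)$. Otherwise $p$ divides $|S|$, and Thompson's theorem gives $S$ a normal $p$-complement. It is proper, so it is trivial, and $S$ is a $p$-group, which is impossible. For this $\theta$, $\theta(1)>1$ is not a power of $p$. Hence the set $\mathcal X$ of all $\chi\in\operatorname{Irr}(G)$ whose $M$-constituents have degree not a power of $p$ is nonempty: take any $\chi$ over $\theta\times\dots\times\theta$.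

Let $\chi\in\mathcal X$ have minimal degree. Then $\chi(1)>1$, and $\chi=\lambda^G$, $\lambda\in\operatorname{Lin}(H)$, by $(*)$. If $M\le H$, then $M=M'\le\ker\lambda$, so $M\le\ker\chi$ by (1), and the $M$-constituents of $\chi$ have degree $1=p^0$, contradicting $\chi\in\mathcal X$. So $M\not\le H$. Every constituent of $1_H^G$ has degree at most $\max(1,\chi(1)-1)<\chi(1)$, hence is not in $\mathcal X$. So all constituents of $(1_H^G)_M$ have $p$-power degree. Pick $i$ with $S_i\not\le H$ and put $K=H\cap S_i<S_i$. By Mackey $1_K^{S_i}$ is a summand of $(1_H^G)_{S_i}$. A constituent $\psi=\psi_1\times\dots\times\psi_k$ of $(1_H^G)_M$ restricts to $S_i$ as a multiple of $\psi_i$, and $\psi_i(1)$ divides $\psi(1)$. So the constituents of $1_K^{S_i}$ have $p$-power degree. $\square$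

**Lemma 5.** Let $K$ be as in Lemma 4. Then $p\mid|S|$, $K$ contains a Sylow $p$-subgroup of $S$, and for every $P\in\operatorname{Syl}_p(S)$ every $1\ne x\in Z(P)$ fixes exactly one point of $S/K$. Moreover $S$ has an irreducible character of $p$-power degree $>1$.

*Proof.* Since $K<S$, the character $1_K^S-1_S$ is nonzero and does not contain $1_S$. As $S$ is perfect, its constituents $\psi$ have degrees $p^a>1$. So such characters exist, $p\mid|S|$, and $|S:K|\equiv1\pmod p$. Let $1\ne x\in Z(P)$. Then $P\le C_S(x)$, so $|x^S|$ is prime to $\psi(1)$, and by Burnside $\psi(x)=0$ or $x\in Z(\psi)$. In the second case $Z(\psi)=S$ by simplicity, so $|\psi|$ is constantly $\psi(1)$ on $S$, and $[\psi,\psi]=1$ gives $\psi(1)=1$, a contradiction. So $\psi(x)=0$ for all these $\psi$, and $1_K^S(x)=1$. $\square$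

Lemmas 4 and 5 alone cannot finish. Let $S=PSL_2(q)$ with $q\ge4$ a power of $p$, and let $B$ be the stabilizer of a point of the projective line. Then $1_B^S=1_S+\mathrm{St}$ with $\mathrm{St}(1)=q$: the pair $(S,B)$ satisfies Lemma 4. So we combine the two tools. By CFSG, $S$ is alternating, sporadic, ${}^2F_4(2)'$, or of Lie type. We rule out each possibility. The groups $A_5\cong PSL_2(4)$ and $A_6\cong PSL_2(9)$ are treated as groups of Lie type.

## 6. Alternating groups of degree at least seven

**Proposition 6.** $S\not\cong A_n$ for $n\ge7$.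

Here $\operatorname{Aut}(A_n)=S_n$, so characters restricted from $S_n$ are $\operatorname{Aut}(S)$-invariant. For a permutation, let $f$ be its number of fixed points and $c_2$ its number of $2$-cycles. In each case we show that $K$ is a primitive group containing a $3$-cycle. By Jordan's theorem (a primitive subgroup of $A_n$ containing a $3$-cycle is $A_n$) then $K=A_n$, contradicting Lemma 3.

**Step 1: $n-1$ is not a power of $p$.** This step uses the natural character. Let $\theta$ have degree $n-1$, with values $f-1$. By Lemmas 2 and 3 it is weakly monomial via some $(K,\mu)$, and $K$ contains conjugates of all even permutations with $f\ne1$, in particular a $3$-cycle ($f=n-3\geq 4$).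

*Let $n$ be odd.* $K$ contains an $n$-cycle ($f=0$) and an $(n-2)$-cycle $g$ ($f=2$), both even permutations. So $K$ is transitive. A block containing a fixed point of $g$ is $g$-invariant, so it is a union of $g$-orbits and has size $1,2,n-1$ or $n$. Its size divides the odd number $n$, so it is $1$ or $n$. Thus $K$ is primitive.

*Let $n$ be even, so $n\ge8$.* $K$ contains elements of cycle types $(n-3,1^3)$, $(n-3,3)$, $(n-2,2)$; all are even, with $f=3,0,0$. If $K$ were intransitive, the second type would give orbit sizes $\{n-3,3\}$ and the third $\{n-2,2\}$, which differ since $n\ne5$. So $K$ is transitive. Let $b$ be the size of a nontrivial block, $1<b<n$. The block containing a fixed point of an element of the first type is a union of its orbits, so $b\in\{2,3\}$ or $b\ge n-2$; as $b\le n/2$, we have $b\in\{2,3\}$.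

If $b=2$, let $h\in K$ have type $(n-3,3)$ and $\{x,y\}$ be a block with $x$ in the $3$-cycle. Then $h^3$ fixes $x$, hence the block, hence $y$. As $n-3\nmid3$, $y$ lies in the $3$-cycle. So the three points of that cycle form a union of blocks of size $2$, a contradiction.

If $b=3$, let $w\in K$ have type $(n-2,2)$ and $x$ lie in the $2$-cycle. Then $w^2$ fixes $x$, so the block of $x$ is a union of $w^2$-orbits; these have lengths $1,1,\frac{n-2}2,\frac{n-2}2$ with $\frac{n-2}2\ge3$, and $\{x\}$ is one of them. So the block has size $1$, $2$ or at least $4$, a contradiction. Hence $K$ is primitive.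

**Step 2: $n-1=p^a$.** Now the degree $n-1$ is exempt, and we use the next character. Since $6$ is not a prime power, $n\ge8$. Let $\theta$ be the restriction of the character of $S_n$ labelled by the partition $(n-2,2)$: the permutation character on $2$-subsets minus the one on points. Its values are
$$\binom f2+c_2-f=\frac{f(f-3)}2+c_2,\qquad \theta(1)=\frac{n(n-3)}2 .$$
The partition is not self-conjugate, so $\theta$ is irreducible on $A_n$. Its degree is not a power of $p$: if $p=2$, it is divisible by the odd number $n=2^a+1$; if $p$ is odd, it is divisible by $\frac n2=\frac{p^a+1}2>1$, which is prime to $p$. Let $(K,\mu)$ be as in Lemma 3. A $3$-cycle has $f=n-3\ge5$ and positive value, so $K$ contains one.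

*Let $n$ be even.* $K$ contains an $(n-1)$-cycle (even, $f=1$, value $-1$) and an element of type $(n-2,2)$ (even, value $1$). If $K$ were intransitive, the first would give orbit sizes $n-1,1$; the second has no fixed point. So $K$ is transitive, and the $(n-1)$-cycle makes it $2$-transitive, hence primitive.

*Let $n$ be odd.* Then $p=2$ and $n=2^a+1\ge9$. $K$ contains elements of types $(n-2,1,1)$, $(2,3,n-5)$, $(1,3,n-4)$. They are even, and their values are $-1$, $1$, $-1$ (here $n-5\ge4$ and $n-4\ge5$). If $K$ is intransitive, the first type leaves orbit sizes $\{n-2,2\}$, $\{n-2,1,1\}$ or $\{n-1,1\}$. The second type has no fixed point and leaves $\{n-2,2\}$. The third has no union of cycles of size $2$. So $K$ is transitive, and it is primitive by the $(n-2)$-cycle argument of Step 1 for odd $n$. $\square$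

## 7. Sporadic groups and the Tits group

**Proposition 7.** $S$ is neither sporadic nor ${}^2F_4(2)'$.

*Proof.* The purpose of Lemma 5 here is to shorten the list. It gives $S$ a nontrivial irreducible character of prime power degree. By Malle–Zalesskii, Arch. Math. 77 (2001) (for sporadic groups: inspection of the ATLAS of Finite Groups), the only sporadic groups having one are $M_{11},M_{12},M_{24},Co_2,Co_3$.

For each remaining group we name a $\theta$ that is $\operatorname{Aut}(S)$-invariant (unique of its degree, or $\operatorname{Out}(S)=1$) and whose degree is not a prime power. So Lemmas 2 and 3 apply for every $p$ and give $K$, proper and not perfect, containing all $\ell$-elements up to conjugacy for every prime $\ell\nmid\theta(1)$. Subgroup data are from the ATLAS.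

* $M_{11}$, $\theta(1)=45$: $K$ has elements of orders $8$ and $11$. The only maximal subgroups of order divisible by $11$ are $L_2(11)$, whose Sylow $2$-subgroups have order $4$. Contradiction.
* $M_{12}$, $\theta(1)=45$: $K$ has elements of orders $8$ and $11$. Maximal subgroups of order divisible by $11$ are $M_{11}$ and $L_2(11)$; the latter has no element of order $8$. So $K\le M_{11}$, and the previous item shows $K=M_{11}$, which is perfect. Contradiction.
* $M_{24}$, $\theta(1)=252$: $K$ has elements of orders $5$ and $23$. Maximal subgroups of order divisible by $23$ are $M_{23}$ and $L_2(23)$, the latter of order prime to $5$. In $M_{23}$ the maximal subgroups of order divisible by $23$ are $23{:}11$, again of order prime to $5$. So $K=M_{23}$, perfect. Contradiction.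
* $Co_2$ and $Co_3$, $\theta(1)=275$: $K$ has elements of orders $7$ and $23$. The only maximal subgroups of order divisible by $23$ are $M_{23}$. As $7\nmid|23{:}11|$, $K=M_{23}$, perfect. Contradiction.
* ${}^2F_4(2)'$, $\theta(1)=1728$: $K$ has elements of orders $5$ and $13$. Maximal subgroups of order divisible by $13$ are $L_3(3){:}2$, of order prime to $5$, and $L_2(25)$. In $L_2(25)$ the maximal subgroups of order divisible by $13$ are dihedral of order $26$. So $K=L_2(25)$, perfect. Contradiction. $\square$

## 8. The Steinberg character and its descent to Levi subgroups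

**Background.** We recall what is needed about groups of Lie type (Carter, *Finite Groups of Lie Type*; Digne–Michel, *Representations of Finite Groups of Lie Type*). Let $X=\mathbf X^F$ with $\mathbf X$ connected reductive in characteristic $r$ and $F$ a Steinberg endomorphism. The $r$-regular elements (order prime to $r$) are the semisimple ones. For an integer $n$, write $n_r$ for its $r$-part and $n_{r'}=n/n_r$.

* **(St1)** $\mathrm{St}_X=\sum_J(-1)^{|J|}1_{P_J}^X$ is irreducible of degree $|X|_r$; $J$ runs over the subsets of the set of $F$-orbits of simple roots.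
* **(St2)** If $[\mathbf X,\mathbf X]$ is simply connected, then $\mathrm{St}_X(g)=\pm|C_X(g)|_r$ for $r$-regular $g$, and $0$ otherwise.
* **(St3)** If $P=QL$ is an $F$-stable parabolic ($Q$ its unipotent radical, $L$ its Levi), the $Q$-fixed points of a module affording $\mathrm{St}_X$ afford $\mathrm{St}_L$.
* **(SC)** Let $\mathbf X$ be semisimple simply connected. Centralizers of semisimple elements are connected (Steinberg). Hence, by Lang's theorem, each $F$-stable semisimple class of $\mathbf X$ meets $X$ in exactly one $X$-class. Derived groups of Levi subgroups of $\mathbf X$ are simply connected.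
* **(DL)** If $\mathbf T$ is an $F$-stable maximal torus and $\varphi\in\operatorname{Irr}(\mathbf T^F)$ has trivial stabilizer in $(N(\mathbf T)/\mathbf T)^F$ ("general position"), then $\pm R_{\mathbf T}(\varphi)$ is irreducible of degree $|X|_{r'}/|\mathbf T^F|$, and $Z(X)$ acts on it by $\varphi_{Z(X)}$.

Example: $X=SL_2(q)$. Then $P_\emptyset=B$ is the group of upper triangular matrices, the other $P_J$ is $X$, and $\mathrm{St}_X=1_B^X-1_X$, with values "number of fixed points on the projective line, minus $1$": $q$ at central elements, $1$ or $-1$ at noncentral semisimple elements, $0$ otherwise. For the torus of order $q+1$, on which the relative Weyl group acts by inversion, $\varphi$ is in general position iff $\varphi^2\ne1$, and the degree in (DL) is $q-1$.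

We also use the character tables and centralizer orders of $SL_2(q)$, $PSL_2(q)$, of $Sz(q)$ (Suzuki, Ann. of Math. 75 (1962)) and of ${}^2G_2(q)$ (Ward, Trans. AMS 121 (1966)), Dickson's subgroup data for $PSL_2(q)$, and the following theorem of Guralnick, J. Algebra 81 (1983): *if $S$ is nonabelian simple with a subgroup $H$ of prime power index $\ell^a>1$, then one of the following holds: $S=A_n$, $H\cong A_{n-1}$, $n=\ell^a$; $S=PSL_n(q)$, $H$ the stabilizer of a point or hyperplane, of index $\frac{q^n-1}{q-1}$; $S=PSL_2(11)$, $H\cong A_5$; $S=M_{23}$, $H=M_{22}$, or $S=M_{11}$, $H=M_{10}$; $S=PSU_4(2)\cong PSp_4(3)$, index $27$.*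

**Setting.** Let $G_1=\mathbf G^F$ with $\mathbf G$ simple simply connected in characteristic $r$ and $G_1/Z(G_1)$ simple. Except for ${}^2F_4(2)'$, every simple group of Lie type is such a quotient, using $Sp_4(2)'\cong PSL_2(9)$, $G_2(2)'\cong PSU_3(3)$, ${}^2G_2(3)'\cong PSL_2(8)$. Let $S=G_1/Z(G_1)$.

**Definition.** $X=\mathbf X^F$ ($\mathbf X$ connected reductive) *has (B)* if there are $D\le X$, $\nu\in\operatorname{Lin}(D)$ and $m\ge1$ with $\nu^X=m\,\mathrm{St}_X$.

Example: $SL_2(5)$ has (B). Indeed $PSL_2(5)\cong A_5$, the Steinberg character becomes $\chi_5$ (the only character of degree $5$), and $\chi_5=\lambda^{A_5}$ with $\lambda\in\operatorname{Lin}(A_4)$; inflate. Likewise $SL_2(7)$ has (B): $PSL_2(7)$ has a subgroup $S_4$, and $\operatorname{sgn}^{PSL_2(7)}$ takes at elements of orders $1,2,3,4,7$ the values $7$, $\frac8{24}(3-6)=-1$, $\frac3{24}\cdot8=1$, $\frac4{24}(-6)=-1$, $0$, the values of $\mathrm{St}$.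

**Lemma 8.** If $p\ne r$, then $G_1$ has (B).

*Proof.* The aim is to see that Lemma 2 applies to the Steinberg character and gives an honest multiple of it. The center $Z(G_1)$ lies in every $P_J$, so $Z(G_1)\le\ker\mathrm{St}_{G_1}$ by (St1); let $\mathrm{St}_S$ be the corresponding character of $S$. It is $\operatorname{Aut}(S)$-invariant: let $\alpha\in\operatorname{Aut}(S)$. After composing with an inner automorphism, $\alpha$ fixes a Sylow $r$-subgroup $U$, hence $B=N_S(U)$. The overgroups of $B$ are exactly the (images of the) $P_J$, and $J\mapsto P_J$ is an isomorphism from the lattice of subsets to the lattice of overgroups. So $\alpha$ permutes the $P_J$ and preserves $|J|$, the height of $P_J$ in this lattice; by (St1) it fixes $\mathrm{St}_S$. Its degree $|S|_r>1$ is a power of $r\ne p$, so not a power of $p$. Lemmas 2 and 3 give $\mu^S=m\,\mathrm{St}_S$. Inflate to $G_1$. $\square$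

**Lemma 9.** If $G_1$ has (B) and $L=\mathbf L^F$ is the Levi subgroup of an $F$-stable parabolic $P=QL$ of $G_1$, then $[\mathbf L,\mathbf L]^F$ has (B). Here $[\mathbf L,\mathbf L]$ is simply connected, by (SC).

*Proof.* Let $\mu^{G_1}=m\,\mathrm{St}_{G_1}$ with $\mu\in\operatorname{Lin}(K)$.

**Step 1: passing to $L$.** We compute the $Q$-fixed points of the restriction to $P$ in two ways. As $|G_1:K|=m|G_1|_r$, $K$ is an $r'$-group. By Mackey, $(\mu^{G_1})_P$ is a sum of characters $\nu^P$ with $\nu=(\mu^g)_D$, $D=K^g\cap P$. As $Q$ is an $r$-group, $D\cap Q=1$. Consider one of them, $\nu^P=(\nu^{DQ})^P$. By Mackey $\nu^{DQ}$ restricts to $Q$ as the regular character of $Q$, so its $Q$-fixed part is one-dimensional. Let $\tilde\nu$ be the extension of $\nu$ to $DQ$ that is trivial on $Q$. By Frobenius reciprocity $[\nu^{DQ},\tilde\nu]=[\nu,\tilde\nu_D]=1$, so the $Q$-fixed part affords $\tilde\nu$. If $V$ affords $\nu^{DQ}$, the module induced to $P$ is a direct sum of translates $gV$, and since $Q\trianglelefteq P$ and $Q\le DQ$, the $Q$-fixed points of $gV$ are $g(V^Q)$. So the $Q$-fixed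 part of $\nu^P$ affords $\tilde\nu^P$; viewed on $P/Q\cong L$ it is $\bar\nu^L$ with $\bar\nu$ a linear character of $DQ/Q$. On the other hand, by (St3) the $Q$-fixed part of $m\,\mathrm{St}_{G_1}$ is $m\,\mathrm{St}_L$. So $m\,\mathrm{St}_L$ is a sum of nonzero characters $\bar\nu^L$, and since $\mathrm{St}_L$ is irreducible, each $\bar\nu^L$ is a multiple of $\mathrm{St}_L$.

**Step 2: passing to the derived group.** We show that $\mathrm{St}_L$ restricts to the Steinberg character of $L'=[\mathbf L,\mathbf L]^F\trianglelefteq L$. The quotient $L/L'$ embeds in $(\mathbf L/[\mathbf L,\mathbf L])^F$, the $F$-points of a torus, which is an $r'$-group. So $L'$ contains a Sylow $r$-subgroup $U_L$ of $L$, and the Frattini argument gives $L=L'N_L(U_L)=L'B_L$ with $B_L$ a Borel subgroup of $L$. Hence $L=L'P_J$ for every parabolic $P_J\ge B_L$ of $L$, and by Mackey $(1_{P_J}^L)_{L'}=1_{P_J\cap L'}^{L'}$, where $P_J\cap L'$ is the parabolic of type $J$ of $L'$. By (St1), $(\mathrm{St}_L)_{L'}=\mathrm{St}_{L'}$. Now restrict one $\bar\nu^L$ from Step 1 to $L'$: it is a multiple of $\mathrm{St}_{L'}$,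 and by Mackey it has a summand induced from a linear character of a subgroup of $L'$; this summand is a multiple of $\mathrm{St}_{L'}$. $\square$

## 9. Counting semisimple classes

**Lemma 10.** Let $\mathbf X$ be semisimple simply connected and let $X=\mathbf X^F$ have (B) via $(D,\nu,m)$. Then $D$ is an $r'$-group, every $r$-regular element is conjugate into $D$, $m=|X|_{r'}/|D|$, and
$$m\,\sigma(X)\le1,\qquad\text{where}\quad\sigma(X)=\sum_s\frac1{|C_X(s)|_{r'}} \tag{3}$$
and $s$ runs over representatives of the $r$-regular classes of $X$. If $\sigma(X)>\frac12$, then $m=1$, $|D|=|X|_{r'}$, $Z(X)\le D$, and $D/Z(X)$ has index $|X|_r$ in $X/Z(X)$.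

*Proof.* $|X:D|=m|X|_r$ gives the first and third claims; the second follows from (St2) and the formula for induced values. For $r$-regular $s$ we have $m|C_X(s)|_r=|\nu^X(s)|\le1_D^X(s)$. Hence
$$1=[1_D^X,1_X]\ge\sum_s\frac{1_D^X(s)}{|C_X(s)|}\ge\sum_s\frac{m|C_X(s)|_r}{|C_X(s)|}=m\,\sigma(X).$$
If $\sigma(X)>\frac12$, then $m<2$. Finally $Z(X)$ is an $r'$-group, so $DZ(X)$ is an $r'$-group of order divisible by $|D|=|X|_{r'}$; hence $Z(X)\le D$. $\square$

**How we bound $\sigma$.** We use only regular semisimple classes, those with $C_{\mathbf X}(s)$ a maximal torus; then $|C_X(s)|$ is prime to $r$. In $SL_n$, $Sp_{2n}$, $SU_n$ put $\varepsilon=1,1,-1$ respectively. Semisimple classes of the algebraic group are determined by their eigenvalues, and elements with distinct eigenvalues are regular. So by (SC) the $X$-classes of elements with distinct eigenvalues correspond to the sets of $n$ (or $2n$) distinct eigenvalues that are admissible (product $1$; for $Sp_{2n}$, closed under inversion) and stable under $a\mapsto a^{\varepsilon q}$. The centralizer order can be read off: an element $t\in C_{\mathbf X}(s)$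 is given by its eigenvalue $c_a$ on the $a$-eigenline of $s$. If $s=g\operatorname{diag}(a_i)g^{-1}$ and $t=g\operatorname{diag}(c_i)g^{-1}$, applying $F$ shows that $F(t)$ has eigenvalue $c_i^{\varepsilon q}$ on the eigenline of $F(s)=s$ for $a_i^{\varepsilon q}$. So
$$t\in X\iff c_{a^{\varepsilon q}}=(c_a)^{\varepsilon q}\text{ for all }a. \tag{4}$$

**Lemma 11.** The following groups do not have (B): (i) $SL_2(q)$, $q\ge4$, $q\neq5,7$; (ii) $SL_3(q)$, $q\in\{3,5,7\}$; (iii) $Sp_4(q)$, $q\in\{5,7\}$; (iv) $G_2(q)$, $q\in\{3,5,7\}$; (v) $SU_3(q)$, $q\ge3$; (vi) $Sz(q)$, $q\ge8$, and ${}^2G_2(q)$, $q\ge27$; (vii) $Sp_4(2)$; (viii) $SL_4(2)$.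

*Proof.* For (i)–(vi) we first show $\sigma>\frac12$ and then use Guralnick's theorem.

**(i) $SL_2(q)$.** Eigenvalues $\{a,a^{-1}\}$ with $a\ne\pm1$ and $a\in\mathbb F_q^\times$ (centralizer order $q-1$) or $a^{q+1}=1$ (centralizer order $q+1$). For $q$ even there are $\frac{q-2}2$ and $\frac q2$ such classes, so $\sigma\ge\frac{q-2}{2(q-1)}+\frac q{2(q+1)}\ge\frac13+\frac25>\frac12$. For $q$ odd, $q\ge9$, there are $\frac{q-3}2$ and $\frac{q-1}2$, so $\sigma\ge\frac{q-3}{2(q-1)}+\frac{q-1}{2(q+1)}\ge\frac38+\frac25>\frac12$. (All four fractions increase with $q$.) By Lemma 10, (B) gives a subgroup $D/Z$ of index $q$ in $PSL_2(q)$, where $Z=Z(X)$. We consult Guralnick's list. The $PSL_n$ entry with $(n,q)=(2,q)$ gives index $q+1$. The only further isomorphisms of our groups with entries of the list are $L_2(4)\cong L_2(5)\cong A_5$, where the prime power index is $5$ and not $4$, and $L_2(9)\cong A_6$, where the indices in question are $6$ and $10$, not $9$. So $q=11$ and $D/Z\cong A_5$. But $Z\le\ker\mathrm{St}_X=\ker\nu^X\le\ker\nu$ and $D/Z$ is perfect, so $\nu=1_D$ and $1_X$ is a constituent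 of $\nu^X=\mathrm{St}_X$, a contradiction.

**(ii) $SL_3(q)$.** Let $d=(3,q-1)$. Eigenvalues $a,a^q,a^{q^2}$ with $a^{q^2+q+1}=1$, $a\notin\mathbb F_q$: since $(q^2+q+1,q-1)=d$, there are $\frac{q^2+q+1-d}3$ classes. By (4) the centralizer consists of $(c,c^q,c^{q^2})$ with $c^{q^2+q+1}=1$ and has order $q^2+q+1$. Eigenvalues $a,a^q,a^{-q-1}$ with $a\in\mathbb F_{q^2}\setminus\mathbb F_q$: these are distinct because $a^{-q-1}\in\mathbb F_q$, there are $\frac{q^2-q}2$ classes, and the centralizer $\{(c,c^q,c^{-q-1}):c\in\mathbb F_{q^2}^\times\}$ has order $q^2-1$. So for $q=3,5,7$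
$$\sigma\ge\frac4{13}+\frac38,\quad\frac{10}{31}+\frac5{12},\quad\frac{18}{57}+\frac7{16},$$
all greater than $\frac12$.

**(iii) $Sp_4(q)$.** There are four families, all with eigenvalue sets closed under inversion.

* $a^{\pm1},a^{\pm q}$ with $a^{q^2+1}=1$, $a\ne\pm1$. If $a^{q-1}=1$ or $a^{q+1}=1$, then $a^{q^2-1}=1$ and $a^2=1$; so the eigenvalues are distinct. There are $\frac{q^2-1}4$ classes, with centralizer $\{c:c^{q^2+1}=1\}$ of order $q^2+1$.
* $a^{\pm1},a^{\pm q}$ with $a\in\mathbb F_{q^2}^\times$, $a^{q-1}\ne1\ne a^{q+1}$. There are $q^2-1-(q-1)-(q+1)+2=(q-1)^2$ such $a$, so $\frac{(q-1)^2}4$ classes, with centralizer order $q^2-1$.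
* $a^{\pm1},b^{\pm1}$ with $\pm1\ne a\in\mathbb F_q^\times$, $b^{q+1}=1$, $b\ne\pm1$: $\frac{(q-3)(q-1)}4$ classes, with centralizer $C_{q-1}\times C_{q+1}$.
* Two different pairs $b^{\pm1},b'^{\pm1}$ of the last kind: $\frac{(q-1)(q-3)}8$ classes, with centralizer $C_{q+1}^2$.

For $q=5$: $\sigma\ge\frac3{13}+\frac16+\frac1{12}+\frac1{36}=\frac{119}{234}>\frac12$. For $q=7$, the first three families give $\sigma\ge\frac{12}{50}+\frac9{48}+\frac6{48}>\frac12$.

**(iv) $G_2(q)$.** Describe the maximal torus $\mathbf T$ as $\{(a,b,c):abc=1\}$ with roots $a^{\pm1},b^{\pm1},c^{\pm1}$ and all ratios, and Weyl group $W=S_3\times\{\pm1\}$. So $(a,b,c)$ is regular iff $a,b,c$ are distinct and $\ne1$. The $F$-stable maximal tori are, up to $X$-conjugacy, the $\mathbf T_w$, one for each class of $w\in W$. A regular element lies in a unique maximal torus, and two regular elements of $\mathbf T_w^F$ are $X$-conjugate iff they are conjugate under $(N(\mathbf T_w)/\mathbf T_w)^F\cong C_W(w)$. This group acts freely on regular elements, whose centralizer is $\mathbf T_w$. So $\mathbf T_w$ contributes (number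 of regular elements)$/|C_W(w)|$ classes, with centralizer order $|\mathbf T_w^F|$.

* $w$ of order $3$: elements $(a,a^q,a^{q^2})$, $a^{q^2+q+1}=1$. Since $(q^2+q+1,q+1)=1$, the conditions $a^q=a$, $a^{q^2}=a$ and $a^{q^2}=a^q$ all amount to $a^{q-1}=1$; so all but $(3,q-1)$ elements are regular, and $|C_W(w)|=6$.
* $w$ of order $6$: elements $(a,a^{-q},a^{q^2})$, $a^{q^2-q+1}=1$. Since $(q^2-q+1,q-1)=1$, any coincidence amounts to $a^{q+1}=1$; all but $(3,q+1)$ elements are regular, and $|C_W(w)|=6$.
* $w$ a transposition: elements $(a,a^q,a^{-q-1})$, $a\in\mathbb F_{q^2}^\times$, regular iff $a^{q+1},a^{q-1},a^{q+2}\ne1$ (note $a^{2q+1}=(a^{q+2})^q$). The excluded $a$ for $q=3$ are those with $a^4=1$: $8-4=4$ remain. For $q=5$ they are those with $a^6=1$ or $a^4=1$: $24-8=16$ remain. For $q=7$ they are those with $a^8=1$ or $a^6=1$ (which includes $a^9=1$, as $(9,48)=3$): $48-12=36$ remain. Here $|C_W(w)|=4$.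
* $w$ minus a transposition: elements $(a,a^{-q},a^{q-1})$, $a\in\mathbb F_{q^2}^\times$, regular iff $a^{q-1},a^{q+1},a^{q-2}\ne1$ (note $a^{1-2q}=(a^{q-2})^q$). The condition on $a^{q-2}$ excludes nothing new (for $q=3$, only $a=1$; for $q=5$, $a^3=1$ implies $a^6=1$; for $q=7$, $(5,48)=1$), so again $4,16,36$ regular elements, and $|C_W(w)|=4$.

So for $q=3,5,7$
$$\sigma\ge\frac2{13}+\frac17+\frac18+\frac18,\quad\frac5{31}+\frac3{21}+\frac4{24}+\frac4{24},\quad\frac9{57}+\frac7{43}+\frac9{48}+\frac9{48},$$
all greater than $\frac12$.

**(v) $SU_3(q)$.** Let $d=(3,q+1)=(q^2-q+1,q+1)$. Eigenvalues $a,a^{-q},a^{q^2}$ with $a^{q^2-q+1}=1$, $a^{q+1}\ne1$ give $\frac{q^2-q+1-d}3$ classes, and by (4) the centralizer is given by $c^{q^2-q+1}=1$, of order $q^2-q+1$. Eigenvalues $a,a^{-q},a^{q-1}$ with $a\in\mathbb F_{q^2}^\times$, $a^{q+1}\ne1$: the third satisfies $b^{q+1}=1$ and the first two do not, so they are distinct; there are $\frac{(q^2-1)-(q+1)}2=\frac{(q+1)(q-2)}2$ classes, with centralizer $\{(c,c^{-q},c^{q-1}):c\in\mathbb F_{q^2}^\times\}$ of order $q^2-1$. So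
$$\sigma\ge\frac13\Bigl(1-\frac d{q^2-q+1}\Bigr)+\frac{q-2}{2(q-1)},$$
which is $\frac27+\frac14$ for $q=3$, $\frac4{13}+\frac13$ for $q=4$, and at least $\frac13(1-\frac3{21})+\frac38=\frac27+\frac38$ for $q\ge5$; all are greater than $\frac12$.

**(vi) $Sz(q)$ and ${}^2G_2(q)$.** With $r_0=\sqrt{2q}$, $Sz(q)$ has $\frac{q-2}2$ classes with centralizer order $q-1$ and $\frac{q+r_0}4$ with centralizer order $q+r_0+1$ (Suzuki). So $\sigma\ge\frac{q-2}{2(q-1)}+\frac{q+r_0}{4(q+r_0+1)}\ge\frac37+\frac3{13}>\frac12$. The group ${}^2G_2(q)$ has $\frac{q-3}2$ classes with centralizer order $q-1$ and $\frac{q+\sqrt{3q}}6$ with centralizer order $q+\sqrt{3q}+1$ (Ward). So $\sigma\ge\frac{q-3}{2(q-1)}+\frac{q+\sqrt{3q}}{6(q+\sqrt{3q}+1)}\ge\frac6{13}+\frac6{37}>\frac12$. (All fractions increase with $q$; the minima are at $q=8$ and $q=27$.)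

**Conclusion for (ii)–(vi).** By Lemma 10, (B) would give a subgroup of index $|X|_r$, a prime power greater than $1$, in the simple group $X/Z(X)$. Of these groups only $PSL_3(q)$ occurs in Guralnick's list, with index $q^2+q+1\ne q^3$. Contradiction.

**(vii) $Sp_4(2)\cong S_6$, $r=2$.** By Lemma 10, $D$ would have odd order and contain elements of orders $3$ and $5$, so $|D|\in\{15,45\}$. By Sylow's theorem a group of either order is the direct product of its Sylow subgroups (a divisor of $9$ that is $\equiv1$ mod $5$ is $1$, and a divisor of $5$ that is $\equiv1$ mod $3$ is $1$). So $S_6$ would contain an element of order $15$. It does not.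

**(viii) $SL_4(2)\cong A_8$, $r=2$.** $D$ would have odd order dividing $315$ and contain elements of orders $5$ and $7$. By Feit–Thompson $D$ is solvable, so it has a Hall $\{5,7\}$-subgroup, of order $35$, which is cyclic. $A_8$ has no element of order $35$. $\square$

## 10. Characteristic different from $p$

**Proposition 12.** If $G_1$ (as in the setting of Section 8) has (B), then $G_1\in\{SL_2(5),SL_2(7),SL_3(2),Sp_4(3)\}$.

*Proof.* The plan is to find in every other $G_1$ a Levi subgroup whose derived group is in Lemma 11, and to apply Lemma 9.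

**Step 1: twisted groups.** For ${}^2A_n$ $(n\ge3)$, ${}^2D_n$ $(n\ge4)$, ${}^2E_6$ over $q$, take an $F$-orbit of two orthogonal simple roots. The corresponding $[\mathbf L,\mathbf L]$ is $SL_2\times SL_2$ with $F$ interchanging the factors, and projection to one factor identifies its $F$-points with the $F^2$-points of $SL_2$, that is, with $SL_2(q^2)$. In the same way ${}^3D_4(q)$ gives $SL_2(q^3)$, and ${}^2F_4(Q)$, $Q=2^{2n+1}\ge8$, gives $SL_2(Q)$ from the orbit of the two end nodes. There is one $F$-orbit of simple roots in each of these, so the Steinberg character is $1_{B_0}^{X_0}-1_{X_0}$, where $X_0=[\mathbf L,\mathbf L]^F$ and $B_0$ is the normalizer in $X_0$ of a Sylow $r$-subgroup; it is the usual one of $SL_2$. As $q^2,q^3,Q$ are at least $4$ and different from $5,7$, all are excluded by Lemma 11(i). The groups ${}^2A_2,{}^2B_2,{}^2G_2$ are excluded by Lemma 11(v),(vi), since simplicity of the quotient means $q\ge3,8,27$.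

**Step 2: untwisted groups.** In rank $1$, simplicity and Lemma 11(i) give $q\in\{5,7\}$. In rank $\ge2$ a single simple root gives $[\mathbf L,\mathbf L]^F=SL_2(q)$, so $q\in\{2,3,5,7\}$. In rank $2$ the types are $A_2,B_2,G_2$. Lemma 11(ii)–(iv) excludes $SL_3(q)$ and $G_2(q)$ for $q=3,5,7$ and $Sp_4(q)$ for $q=5,7$. As $Sp_4(2)$ and $G_2(2)$ do not have simple quotients by the center, only $SL_3(2)$ and $Sp_4(3)$ remain. In rank $\ge3$ there is a Levi of type $A_2$, which forces $q=2$ by Lemma 11(ii). Then there is a Levi of type $A_3$ (types $A_n,D_n,E_n$) or $B_2$ (types $B_n,C_n,F_4$), excluded by Lemma 11(viii), (vii). $\square$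

**Proposition 13.** $S$ is of Lie type in characteristic $p$; more precisely $S=G_1/Z(G_1)$ for some $G_1$ as in Section 8 with $r=p$. If $S\cong A_5$ or $S\cong PSp_4(3)$, then $p=2$, and we take $S=PSL_2(4)$, respectively $S=PSU_4(2)$.

*Proof.* By Propositions 6 and 7, $S=G_1/Z(G_1)$ for some $G_1$ in some characteristic $r$. If $r\ne p$, Lemma 8 and Proposition 12 leave $S\cong PSL_2(5)$, $PSL_2(7)\cong PSL_3(2)$ or $PSp_4(3)$. We go through them, and use the second realization of each as a group of Lie type where it helps.

$S\cong PSL_2(7)$ is impossible for every $p$. The character $\theta$ of degree $6$ is the only one of its degree, and $6$ is not a prime power. It has value $2$ on involutions and $-1$ on elements of order $7$. Lemmas 2 and 3 give $K$ with $|K|$ dividing $168/6=28$ and divisible by $14$. By Sylow, $K$ has a normal subgroup of order $7$, whose normalizer in $S$ has order $21$; a contradiction.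

$S\cong PSp_4(3)\cong PSU_4(2)$ with $p\ne2$: Lemma 8 and Proposition 12 applied to $SU_4(2)$, $r=2$, give a contradiction.

$S\cong A_5\cong PSL_2(4)$ with $p\ne2$: the same with $SL_2(4)$, $r=2$. $\square$

## 11. Defining characteristic, rank at least two

The rank is the number of $F$-orbits of simple roots. From now on $p\mid q$. The Steinberg character has degree a power of $p$ and is exempt. But now Lemma 5 becomes strong.

**Proposition 14.** $S$ has rank $1$.

*Proof.* Suppose that the rank is at least $2$. The aim is to show that the $K$ of Lemma 4 contains all minimal parabolics. By Lemma 5 we may assume, replacing $K$ by a conjugate, that $U\le K$ with $U\in\operatorname{Syl}_p(S)$. Let $B=N_S(U)$, let $P_i\ge B$ be the minimal parabolics, and $Q_i=O_p(P_i)$. Since the rank is at least $2$, $P_i<S$ and so $Q_i\ne1$; also $Q_i\le U$, as $U$ is a Sylow $p$-subgroup of $P_i$. Since $1\ne Q_i\trianglelefteq U$ and $U$ is a $p$-group, there is $1\ne x_i\in Q_i\cap Z(U)$.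

Let $g\in P_i$. Then $x_i\in Q_i=Q_i^g\le U^g\le K^g$. So $x_i$ lies in $K$ and in $K^g$, that is, it fixes both right cosets $K$ and $Kg$. By Lemma 5 it fixes only one point of $S/K$, so $Kg=K$ and $g\in K$. Hence $P_i\le K$ for all $i$, and $S=\langle P_i\rangle\le K$, a contradiction. $\square$

## 12. Defining characteristic, rank one

**Proposition 15.** $S\cong A_5$ and $p=2$.

By Proposition 14, $S$ is $PSL_2(q)$ $(q\ge4)$, $PSU_3(q)$ $(q\ge3)$, $Sz(q)$ $(q\ge8)$ or ${}^2G_2(q)$ $(q\ge27)$. Here Lemma 4 is harmless for us (take $K=B$), so we go back to Lemma 2 with a new $\theta$. Let $\Omega=S/B$, where $B=U\rtimes T$ with $T$ abelian and $U\in\operatorname{Syl}_p(S)$. Then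
$$|\Omega|=|U|+1=q^e+1,\qquad e=1,3,2,3\text{ respectively},$$
and $U$ fixes one point of $\Omega$ and is regular on the others. So nontrivial elements of $U$ fix exactly one point.

**Step 1: choice of $\theta$.** We want a character orthogonal to everything induced from $U$. Choose $\theta\in\operatorname{Irr}(S)$ of degree
$$q-1,\qquad(q-1)(q+1)^2,\qquad(q-1)(q+\sqrt{2q}+1),\qquad(q^2-1)(q+1+\sqrt{3q})$$
respectively. Such $\theta$ exist:

* $PSL_2(q)$: by the character table, from characters $\varphi$ of $C_{q+1}$ with $\varphi(-1)=1$ and $\varphi^2\ne1$. For $q$ even any $\varphi\ne1$ will do; for $q$ odd, $C_{q+1}/\{\pm1\}$ is cyclic of order $\frac{q+1}2\ge3$.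
* $PSU_3(q)$: the number $q^2-q+1$ is odd, greater than $3$, and not divisible by $9$ (if $3$ divides it, then $q=3k+2$ and it equals $9k^2+9k+3$). So a prime $\ell>3$ divides it. If $\ell\mid q^2-1$, then $q\equiv q^2+1\equiv2$ and $4\equiv q^2\equiv1$ modulo $\ell$, impossible. As $q^3\equiv-1$ modulo $\ell$, $q^2$ has order $3$ modulo $\ell$. Let $T_1\le SU_3(q)$ be the cyclic maximal torus of order $q^2-q+1$, whose relative Weyl group has order $3$ and is generated by $t\mapsto t^{q^2}$, and let $\varphi\in\operatorname{Irr}(T_1)$ have order $\ell$. Then $\varphi^{q^2}\ne\varphi$, so $\varphi$ is in general position. It is trivial on $Z(SU_3(q))$, whose order is $1$ or $3$, prime to $\ell$. By (DL), $\pm R_{T_1}(\varphi)$ gives $\theta$ of degree $\frac{(q^2-1)(q^3+1)}{q^2-q+1}=(q-1)(q+1)^2$.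
* $Sz(q)$ and ${}^2G_2(q)$: the tables of Suzuki and Ward contain $\frac{q-\sqrt{2q}}4$, respectively $\frac{q-\sqrt{3q}}6$, such characters, attached to the cyclic torus of order $q-\sqrt{2q}+1$, respectively $q-\sqrt{3q}+1$.

**Step 2: three properties of $\theta$.** These are what the rest of the proof uses.

(a) $\theta(1)>1$ is prime to $p$, so it is not a power of $p$.

(b) $|B:U|$, which is $\frac{q-1}{(2,q-1)}$, $\frac{q^2-1}{(3,q+1)}$, $q-1$, $q-1$ respectively, divides $\theta(1)$.

(c) No $\operatorname{Aut}(S)$-conjugate of $\theta$ is a constituent of $1_U^S$. Since $B/U$ is abelian, $1_U^S=\sum_{\nu\in\operatorname{Irr}(B/U)}\nu^S$, so its constituents have degree at most $q^e+1$. In the last three cases this is less than $\theta(1)$: $(q-1)(q+1)^2=q^3+q^2-q-1>q^3+1$ for $q\ge3$; $(q-1)(q+\sqrt{2q}+1)=q^2-1+\sqrt{2q}(q-1)>q^2+1$; and $(q^2-1)(q+1+\sqrt{3q})\ge(q^2-1)(q+1)>q^3+1$. For $PSL_2(q)$ the constituents have degrees in $\{1,q,q+1,\frac{q+1}2\}$, which does not contain $q-1$ as $q\ge4$.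

**Step 3: $K$ is transitive on $\Omega$.** By (a) and Lemma 2 there is $(K,\mu)$ with all constituents of $\mu^S$ conjugate to $\theta$. By (c), Frobenius reciprocity and Mackey,
$$0=[\mu^S,1_U^S]=[(\mu^S)_U,1_U]=\sum_g\bigl[(\mu^g)_{K^g\cap U},1\bigr],$$
and the double coset representatives may include any given $g$. So $\mu$ is nontrivial on $K\cap U^g$ for every $g\in S$. In particular $K$ contains, for every $\alpha\in\Omega$, an element of order $p$ fixing only $\alpha$. Hence the $K$-orbit of $\alpha$ has size $\equiv1$ and every other $K$-orbit has size $\equiv0$ modulo $p$. As this holds for every $\alpha$, there is only one orbit.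

**Step 4: $K$ is a Frobenius group.** Take $B=S_\alpha$. By transitivity $|B:K_\alpha|=|S:K|$. This is divisible by $\theta(1)$ (Lemma 3), hence by $|B:U|$ because of (b). So $|K_\alpha|$ divides $|U|$, and $K_\alpha$ is a $p$-subgroup of $B$, so contained in the normal Sylow $p$-subgroup $U$. It is nontrivial, and its nontrivial elements fix only $\alpha$. So the transitive group $K$ is a Frobenius group with complement $R=K_\alpha$ and kernel $F$ of order $|\Omega|=q^e+1$. By Thompson, $F$ is nilpotent. Consequently: *if a prime $\ell$ divides $q^e+1$, let $y\in Z(O_\ell(F))$ have order $\ell$; then*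
$$F\le C_S(y),\qquad\text{so}\quad|C_S(y)|\ge q^e+1. \tag{5}$$

**Step 5: $PSU_3(q)$, $Sz(q)$, ${}^2G_2(q)$ contradict (5).**

*$PSU_3(q)$.* Take $\ell>3$ with $\ell\mid q^2-q+1$, as in Step 1, and let $x\in SU_3(q)$ be the preimage of $y$ of order $\ell$. Let $Z=Z(SU_3(q))$. If $g$ centralizes $y$ modulo $Z$, then $x^g=xz$ with $z\in Z$, and $1=(xz)^\ell=z^\ell$ gives $z=1$. So $C_S(y)=C_{SU_3(q)}(x)/Z$. As $q^2$ has order $3$ modulo $\ell$, an eigenvalue $\ne1$ of $x$ has degree $3$ over $\mathbb F_{q^2}$; hence $x$ is irreducible on $\mathbb F_{q^2}^3$, and $E=\mathbb F_{q^2}[x]\cong\mathbb F_{q^6}$ is the full centralizer of $x$ among matrices. The Hermitian adjoint sends $x$ to $x^{-1}$, so it maps $E$ to itself; it acts as $a\mapsto a^q$ on scalars in $\mathbb F_{q^2}$. Since $x^{q^3}=x^{-1}$ and $a^{q^3}=a^q$ for $a\in\mathbb F_{q^2}$, it is $c\mapsto c^{q^3}$ on $E$. So $c\in E^\times$ lies in $SU_3(q)$ iff $c^{q^3+1}=1$ and $1=\det c=c^{1+q^2+q^4}$. Given $c^{q^3}=c^{-1}$ we have $c^{q^4}=c^{-q}$, so the two conditions say $c^{q^3+1}=1$ and $c^{q^2-q+1}=1$, and the second implies the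 first. Hence $|C_S(y)|=\frac{q^2-q+1}{(3,q+1)}<q^3+1$, contradicting (5).

*$Sz(q)$.* Take $\ell\mid q+\sqrt{2q}+1$, a divisor of $q^2+1$. Then $|C_S(y)|=q+\sqrt{2q}+1<q^2+1$ (Suzuki), contradicting (5).

*${}^2G_2(q)$.* Take $\ell\mid q+\sqrt{3q}+1$, a divisor of $q^3+1$. Then $|C_S(y)|=q+\sqrt{3q}+1<q^3+1$ (Ward), contradicting (5).

**Step 6: $PSL_2(q)$ with $q$ odd.** Now $|F|=q+1$. If an odd prime $\ell$ divides $q+1$, then $|C_S(y)|=\frac{q+1}2$, contradicting (5). Otherwise $q+1=2^a\ge8$ and $q-1\equiv2\pmod4$. So $|S|_2=\frac12(q-1)_2(q+1)_2=q+1$, and $F$ is a Sylow $2$-subgroup of $S$, dihedral of order at least $8$. Its automorphism group is a $2$-group. Since $p$ is odd, the $p$-group $R\ne1$ centralizes $F$, which is impossible in a Frobenius group.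

**Step 7: $PSL_2(q)$ with $q=2^f$.** Here (5) is no contradiction, and we must look at $\mu$. For $\ell\mid q+1$, $C_S(y)$ is cyclic of order $q+1$, so $F=C_S(y)$ is cyclic. $N_S(F)$ is dihedral of order $2(q+1)$, and $R\ne1$, so $K=N_S(F)$. As $q+1$ is odd, $K$ has exactly two linear characters, and $\mu\ne1$ is the one that is trivial on $F$ and $-1$ on the $q+1$ involutions.

Let $\theta'\in\operatorname{Irr}(S)$ be *any* character of degree $q-1$. By the character table, $\theta'_F=\rho_F-\tau-\bar\tau$ with $\rho_F$ the regular character and $1\ne\tau\in\operatorname{Irr}(F)$, so $\sum_{t\in F}\theta'(t)=q+1$. Also $\theta'=-1$ on involutions. Therefore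
$$[\theta'_K,\mu]=\frac{(q+1)+(q+1)(-1)(-1)}{2(q+1)}=1.$$
So all $\frac q2$ irreducible characters of degree $q-1$ occur in $\mu^S$, and hence they are all $\operatorname{Aut}(S)$-conjugate. Inner automorphisms fix characters, so $2^{f-1}=\frac q2\le|\operatorname{Out}(S)|=f$, which forces $f\le2$. As $q\ge4$, $q=4$ and $S\cong A_5$, with $p=2$. $\square$

## 13. The group $A_5$ at the prime $2$

In this last case Lemma 2 gives no contradiction for either relevant degree: $\chi_5$ is monomial, and $\chi_3,\chi_3'$ are weakly monomial by (2). So we go back from $S$ to $G$, and play the two degrees against each other as in Section 2. Recall that $\operatorname{Aut}(M)=S_5\wr S_k$.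

**Proposition 16.** $S\cong A_5$ with $p=2$ is impossible.

**Step 1: degree $5$ forbids outer automorphisms.** The claim is that $N_G(S_1)$ induces only inner automorphisms on $S_1$. Write $\zeta=\chi_5$ and $\psi=\zeta\times\dots\times\zeta\in\operatorname{Irr}(M)$. Since $\zeta$ extends to $S_5$, $\psi$ extends to $S_5\wr S_k$, with $S_k$ permuting the tensor factors. Restricting this extension along the conjugation map $G\to\operatorname{Aut}(M)$ gives $\hat\psi\in\operatorname{Irr}(G)$ with $\hat\psi_M=\psi$. As $5^k$ is not a power of $2$, $(*)$ gives $\hat\psi=\lambda^G$ with $\lambda\in\operatorname{Lin}(H)$. Since $\hat\psi_M$ is irreducible, Mackey's sum has one term: $G=HM$ and $\psi=\mu^M$, where $J=H\cap M$, $\mu=\lambda_J$, $|M:J|=5^k$.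

Let $K_i=J\cap S_i$. As in Lemma 2, $(\mu_{K_i})^{S_i}$ is a summand of $\psi_{S_i}$, so it equals $m_i\zeta$ and $|S_i:K_i|=5m_i$. Hence $|K_i|$ divides $12$. Since $\zeta$ is $1$ on involutions and $-1$ on elements of order $3$, $K_i$ contains elements of both orders, so $6\mid|K_i|$. If $|K_i|=6$, then $m_i=2$ and $|(\mu_{K_i})^{S_i}(z)|=2$ for $z$ of order $3$; but $K_i$ has two elements of order $3$ and $|C_{S_i}(z)|=3$, so $1_{K_i}^{S_i}(z)=\frac{3\cdot2}6=1$, a contradiction. So $|K_i|=12$. As in Section 2, $K_i\cong A_4$, since $A_5$ has no element of order $6$. Moreover $\mu_{K_i}\ne1$, because otherwise $(\mu_{K_i})^{S_i}$ contains $1_{S_i}$; so $\mu_{K_i}$ has order $3$.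

Now $H$ normalizes $J$, and $\mu$ is $H$-invariant, being the restriction of the linear character $\lambda$ of $H$. Let $h\in N_H(S_1)$. Then $h$ normalizes $K_1$ and fixes $\mu_{K_1}$. Suppose that $h$ induces on $S_1$ an automorphism in $S_5\setminus A_5$. It normalizes $K_1\cong A_4$, hence its four-group $V_4$, so it fixes the point fixed by $V_4$ and acts as an element of $S_4\setminus A_4$. Such an element inverts $A_4/V_4$, and so sends $\mu_{K_1}$ to its inverse, which is different: a contradiction. So $N_H(S_1)$ induces inner automorphisms on $S_1$. As $G=HM$ and $M\le N_G(S_1)$, we have $N_G(S_1)=N_H(S_1)M$, and the claim follows.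

**Step 2: degree $3$ then fails.** Let $\theta_1\in\operatorname{Irr}(S_1)$ have degree $3$. By Step 1 it is $N_G(S_1)$-invariant. For $S_i=S_1^g$ put $\theta_i=\theta_1^g$. This is well defined: if $S_1^g=S_1^{g'}$, then $g'g^{-1}\in N_G(S_1)$ and $\theta_1^{g'}=(\theta_1^{g'g^{-1}})^g=\theta_1^g$. So $\eta=\theta_1\times\dots\times\theta_k\in\operatorname{Irr}(M)$ is $G$-invariant. Let $\chi\in\operatorname{Irr}(G)$ lie over $\eta$. Then $\chi_M$ is a multiple of $\eta$, and $\eta(1)=3^k$ is not a power of $2$, so $\chi$ is monomial by $(*)$. As in the proof of Lemma 2 we obtain $K\le S_1$ and $\mu\in\operatorname{Lin}(K)$ such that all constituents of $\mu^{S_1}$ are constituents of $\chi_{S_1}$. But now $\chi_{S_1}$ is a multiple of $\theta_1$ alone, so $\mu^{S_1}=m\theta_1$.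

Hence $|S_1:K|=3m$ and $|K|$ divides $20$. Since $\theta_1$ is nonzero on elements of orders $2$ and $5$, $10\mid|K|$. As $A_5$ has no subgroup of order $20$, $|K|=10$, $K\cong D_{10}$ and $m=2$. Linear characters of $D_{10}$ have values $\pm1$, so $\mu^{S_1}$ is rational-valued. But $2\theta_1$ takes the values $1\pm\sqrt5$ on elements of order $5$, a contradiction. $\square$

By Propositions 6, 7, 13, 15 and 16 no simple group $S$ is possible, so there is no counterexample to Theorem B. Theorem B holds, and with $N=G$ so does Theorem A: the conjecture is true.
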